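# Rademacher tilings and the identity $|T|^*=|T^*|$ on $\mathcal K^r(X,Y)$

## 1. Rademacher coefficients spread over a tiling

Fix $n\ge 1$ and put $N=2^n$. Let $I_{n,1},\dots,I_{n,N}$ be the dyadic intervals of length $1/N$ in $[0,1]$, and let $r_1,r_2,\dots$ be the Rademacher functions: they take the values $\pm1$ and are orthonormal in $L_2[0,1]$. Define
$$T_n:L_2[0,1]\to L_2[0,1],\qquad T_nx=\sum_{k=1}^{N}\langle x,r_k\rangle\,\chi_{I_{n,k}} .$$
So $T_n$ computes $N$ Rademacher coefficients of $x$ and writes the $k$-th one on the $k$-th tile. Two facts about $T_n$ pull in opposite directions.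

**$T_n$ is small in operator norm.** The tiles are disjoint, each of measure $1/N$, so Bessel's inequality gives
$$\|T_nx\|_2^2=\frac1N\sum_{k=1}^N\langle x,r_k\rangle^2\le\frac1N\|x\|_2^2,\qquad\text{that is,}\qquad \|T_n\|\le 2^{-n/2}. \tag{1}$$

**$T_n$ is large in order.** Write $\varphi(x)=\int_0^1x$. Let $S$ be a linear operator on $L_2[0,1]$ such that $S-T_n$ and $S+T_n$ map nonnegative functions to nonnegative functions. Then $S|z|\ge|T_nz|$ for every $z$: by adding, $S$ is positive, and $\pm T_nz=\pm T_nz^+\mp T_nz^-\le Sz^++Sz^-=S|z|$. Let $x\ge0$, fix $k$, and take $z=xr_k$. Then $|z|=x$, so $Sx\ge T_nz$; on the tile $I_{n,k}$ the right side equals $\langle xr_k,r_k\rangle=\int x\,r_k^2=\varphi(x)$. This holds on every tile, so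
$$Sx\ge\varphi(x)\,1\qquad(x\ge0). \tag{2}$$
Conversely $|\langle x,r_k\rangle|\le\varphi(x)$ for $x\ge0$, so $x\mapsto\varphi(x)1$ is itself an admissible $S$. Hence the least operator dominating both $T_n$ and $-T_n$ is the rank-one operator $x\mapsto\varphi(x)1$. It has norm $1$ for every $n$, while $\|T_n\|\to0$.

Here is the case $n=1$ by hand. Take $x=1$. Then $T_11=0$, because $\int r_1=\int r_2=0$. Now cut $1=\chi_{Q_1}+\chi_{Q_2}+\chi_{Q_3}+\chi_{Q_4}$ into the indicators of the four quarters. On each quarter $r_1,r_2$ are constant $\pm1$, so $\langle\chi_{Q_i},r_k\rangle=\pm\frac14$ and $|T_1\chi_{Q_i}|=\frac14\cdot1$. Therefore $\sum_i|T_1\chi_{Q_i}|=1$, although $T_1\big(\sum_i\chi_{Q_i}\big)=0$.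

What these operators are for: stacked into one operator $Tx=(T_1x,T_2x,\dots)$, they settle a question about moduli and adjoints from the problem list "Some Problems" (https://smath.ru/upload/iblock/e8a/Preprint_2016_1.pdf). Every regular operator $T$ between Banach lattices has an adjoint $T^*$, and $T^*$ always has a modulus. If $T$ has a modulus too, one can take the modulus first and then the adjoint, or the adjoint first and then the modulus. For regular operators in general the two results may differ. The question is whether they agree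

* (a) when $T$ is a difference of two positive compact operators and $|T|$ exists;
* (b) when, moreover, $|T|$ is compact.

Both answers are **no**, even when $|T|$ has rank one (Theorem 1). Beyond that, we will determine exactly which domains $X$ force equality (Theorem A) and which Dedekind $\sigma$-complete ranges $Y$ force equality (Theorem B). Individual pairs $(X,Y)$, and ranges that are not Dedekind $\sigma$-complete, are not classified here.

## 2. Regular operators, moduli, and the span of the compact positive operators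

All Banach lattices are real.

**Definition.** A linear operator $T:X\to Y$ between vector lattices is *positive* ($T\ge0$) if $T(X_+)\subseteq Y_+$, and *regular* if $T=U-V$ with $U,V\ge0$. The space $\mathcal L^r(X,Y)$ of regular operators is ordered by $T\ge S$ iff $T-S\ge0$. We say that $T\in\mathcal L^r(X,Y)$ *has a modulus* if $|T|=\sup\{T,-T\}$ exists in $\mathcal L^r(X,Y)$.

**Definition.** For Banach lattices $X,Y$, $\mathcal K^r(X,Y)$ is the linear span of the cone $\mathcal K(X,Y)_+$ of compact positive operators; equivalently, its elements are the differences $U-V$ with $U,V\ge0$ compact.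

For $\varphi\in X^*$ and $y\in Y$ let $\varphi\otimes y$ be the operator $x\mapsto\varphi(x)y$. Section 1 showed that on $L_2[0,1]$ the modulus of $T_n$ is $\varphi\otimes1$. Also $T_n\in\mathcal K^r$, since $T_n=\frac12(\varphi\otimes1+T_n)-\frac12(\varphi\otimes1-T_n)$, and both operators in brackets are positive and of finite rank.

We use the following textbook facts.

* **(F1)** Positive operators between Banach lattices are bounded. $X^*$ is a Dedekind complete Banach lattice. With $B_+$ the positive part of the unit ball of $Y^*$, $\|y\|=\sup_{f\in B_+}f(y)$ for $y\in Y_+$.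
* **(F2)** (Riesz decomposition) If $\sum_ix_i=\sum_jy_j$ are finite sums in $X_+$, there are $z_{ij}\ge0$ with $\sum_jz_{ij}=x_i$ and $\sum_iz_{ij}=y_j$.
* **(F3)** (Riesz–Kantorovich) As $X^*$ is Dedekind complete, $\mathcal L^r(Y^*,X^*)$ is a vector lattice, and $|T^*|f=\sup\{T^*g:|g|\le f\}$ for $f\in Y^*_+$.
* **(F4)** $\sup\{g(y):|g|\le f\}=f(|y|)$ for $f\in Y^*_+$, $y\in Y$.
* **(F5)** If $(h_\alpha)$ is an upward directed, order bounded family in $X^*$, then $(\sup h_\alpha)(x)=\sup h_\alpha(x)$ for $x\in X_+$; likewise for downward directed families and infima.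
* **(F6)** For $h_1,\dots,h_r\in X^*$ and $x\in X_+$, $(h_1\vee\dots\vee h_r)(x)=\sup\{\sum_ih_i(x_i):x_i\ge0,\ \sum x_i=x\}$. For $r=2$ this is the Riesz–Kantorovich formula; for larger $r$ apply the case $r=2$ to $h_1$ and $h'=h_2\vee\dots\vee h_r$, and then induction to $h'(x-x_1)$. Also $|h|(x)=\sup\{h(z):|z|\le x\}$.
* **(F7)** (Kakutani) For $0\ne u\in E_+$ in a Banach lattice $E$, the ideal $I_u=\{y:|y|\le\lambda u\text{ for some }\lambda\}$ is, as a vector lattice, $C(K)$ for a compact Hausdorff space $K$, with $u$ corresponding to the constant function $1$. If $|h|\le\lambda$ on $K$, then $|h|\le\lambda u$ in $E$, so $\|h\|_E\le\lambda\|u\|_E$.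

Two consequences are used throughout. First, the computation of Section 1 works in general:
$$\text{if }S\ge\pm T\text{ and }|z|\le x,\text{ then }\pm Tz\le S|z|\le Sx,\text{ so }|Tz|\le Sx. \tag{3}$$
Second, one inequality always holds: if $|T|$ exists, then $|T|\pm T\ge0$; taking adjoints, $|T|^*\ge\pm T^*$, so
$$0\le|T^*|\le|T|^*. \tag{4}$$
The question is whether the second inequality in (4) can be strict.

## 3. Rank-one operators, and the modulus under norm limits

**Rank-one $T$.** Let $T=\psi\otimes y$ with $\psi\in X^*$, $y\in Y$. Clearly $|\psi|\otimes|y|\ge\pm T$. If $S\ge\pm T$ and $x\ge0$, then by (3) $Sx\ge|\psi(z)|\,|y|$ for all $|z|\le x$, and the supremum over such $z$ gives $Sx\ge|\psi|(x)|y|$ by (F6). So $|T|=|\psi|\otimes|y|$. On the dual side $T^*g=g(y)\psi$; as $g$ runs over $|g|\le f$, the numbers $g(y)$ have supremum $f(|y|)$ and infimum $-f(|y|)$ by (F4), so $|T^*|f=f(|y|)\,|\psi|$. This is $|T|^*f$. Equality holds.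

**$X=\mathbb R^d$ with coordinatewise order.** If $S\ge\pm T$, then $Se_i\ge|Te_i|$, so $|T|$ exists, with $|T|e_i=|Te_i|$. On the dual side, for $f\in Y^*_+$,
$$(|T^*|f)(e_i)\ge\sup_{|g|\le f}g(Te_i)=f(|Te_i|)=(|T|^*f)(e_i).$$
With (4), equality holds again.

**Where a limit argument stops.** We will see in Section 5 that equality holds for every finite-rank $T$. A sensible plan for (a) is then to approximate a compact $T$ by finite-rank operators $R_j$ in operator norm and to let $j\to\infty$ in $|R_j|^*=|R_j^*|$. This requires $|R_j|\to|T|$ in some sense strong enough to survive the adjoint, and the operators of Section 1 show that operator-norm convergence gives nothing of the kind: $T_n\to0$ in norm, while $|T_n|=\varphi\otimes1$ for every $n$. An operator can be negligible in norm and still contribute a fixed amount to the modulus. To get a counterexample we let the norm-small parts disappear at infinity and then test the modulus with a functional that only sees infinity.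

## 4. Stacking the tilings: a compact $T$ with rank-one $|T|$ and $|T|^*\ne|T^*|$

Let $\ell_\infty(L_2)$ be the space of bounded sequences in $L_2=L_2[0,1]$, let $c(L_2)$ be the subspace of norm-convergent sequences, and let $c_0(L_2)$ be the subspace of norm-null ones, all with sup norm and coordinatewise order. These are Banach lattices; $\ell_\infty(L_2)$ is Dedekind complete, $c(L_2)$ is separable, and $c_0(L_2)$ is an ideal in both.

**Theorem 1.** *Let $X=L_2[0,1]$ and let $Y$ be $c(L_2[0,1])$ or $\ell_\infty(L_2[0,1])$. There is $T\in\mathcal K^r(X,Y)$ whose modulus exists and has rank one, and there is $f\in Y^*_+$ with $\|f\|=1$, $|T^*|f=0$ and $\||T|^*f\|=1=\||T|\|$. So $|T|^*\ne|T^*|$, and $\||T|^*-|T^*|\|=\||T|\|$. This is the largest possible value, since always $0\le|T|^*-|T^*|\le|T|^*$.*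

*Proof.*

**Step 1: the operator is compact.** With $T_n$ as in Section 1, put $Tx=(T_nx)_n$. By (1), $T$ maps into $c_0(L_2)\subset Y$, and $T$ differs from the finite-rank truncation $(T_1,\dots,T_n,0,0,\dots)$ by at most $2^{-(n+1)/2}$ in norm. So $T$ is a norm limit of finite-rank operators, hence compact.

**Step 2: $T\in\mathcal K^r(X,Y)$.** Let $\mathbf u=(1,1,1,\dots)\in Y$. For $x\ge0$, $|\langle x,r_k\rangle|\le\varphi(x)$ gives $|T_nx|\le\varphi(x)1$ for every $n$. Thus $\pm T\le\varphi\otimes\mathbf u$, and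
$$T=\tfrac12(\varphi\otimes\mathbf u+T)-\tfrac12(\varphi\otimes\mathbf u-T)$$
is a difference of positive compact operators.

**Step 3: the modulus is $\varphi\otimes\mathbf u$.** Let $S\in\mathcal L^r(X,Y)$ with $S\ge\pm T$, and write $Sx=(S_nx)_n$. Then $S_n\ge\pm T_n$, so (2) gives $S_nx\ge\varphi(x)1$ for $x\ge0$ and all $n$. That is, $S\ge\varphi\otimes\mathbf u$. With Step 2, $|T|=\varphi\otimes\mathbf u$. It has rank one and norm $\|\varphi\|\,\|\mathbf u\|=1$.

**Step 4: a functional that sees only infinity.** Put $f(y)=\lim_n\int y_n$ if $Y=c(L_2)$, and $f(y)=\mathrm{LIM}_n\int y_n$ with a Banach limit $\mathrm{LIM}$ if $Y=\ell_\infty(L_2)$. Then $f\ge0$, $\|f\|=1$ (note $f(\mathbf u)=1$), and $f=0$ on $c_0(L_2)$. If $|g|\le f$ and $y\in c_0(L_2)$, then $|g(y)|\le f(|y|)=0$. As $T(X)\subset c_0(L_2)$, we get $T^*g=g\circ T=0$. By (F3), $|T^*|f=\sup\{T^*g:|g|\le f\}=0$. But $|T|^*f=f(\mathbf u)\varphi=\varphi$, which has norm $1$.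

**Step 5: the norm of the difference.** By (4), $0\le|T|^*-|T^*|\le|T|^*$, so the norm of the difference is at most $\||T|^*\|=\||T|\|=1$; evaluating at $f$ shows that it is $1$. $\blacksquare$

Since $|T|$ has rank one, it is compact, so the answers to (a) and (b) are both no.

## 5. Partitions of $x$ and a criterion for equality

To find out when equality does hold we need a test in terms of $T$ alone. The quarter computation in Section 1 suggests it.

**Definition.** Fix $T\in\mathcal L^r(X,Y)$. For $x\in X_+$ let $\Pi(x)$ be the set of finite tuples $\pi=(x_1,\dots,x_r)$ in $X_+$ with $\sum x_i=x$. A tuple $\pi'$ *refines* $\pi$ if the entries of $\pi'$ can be grouped so that the group sums are the entries of $\pi$. Put $s_\pi=\sum_i|Tx_i|$.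

By (F2) any two partitions have a common refinement, so $\Pi(x)$ is directed; and $s_\pi$ increases under refinement because $|T(a+b)|\le|Ta|+|Tb|$. For $T_1$ and $x=1$ the trivial partition has $s_\pi=0$, while the partition into quarters has $s_\pi=1=|T_1|1$.

**Lemma 1.** *$(|T^*|f)(x)=\sup_{\pi\in\Pi(x)}f(s_\pi)$ for $f\in Y^*_+$, $x\in X_+$.*

*Proof.* By (F3), $|T^*|f$ is the supremum of the upward directed family of finite suprema $T^*g_1\vee\dots\vee T^*g_r$ with $|g_i|\le f$. By (F5) it is evaluated pointwise, and by (F6) each finite supremum at $x$ is $\sup\{\sum_ig_i(Tx_i):(x_i)\in\Pi(x)\}$. So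
$$(|T^*|f)(x)=\sup\Big\{\sum_ig_i(Tx_i):\ (x_i)\in\Pi(x),\ |g_i|\le f\Big\}.$$
For fixed $(x_i)$ the $g_i$ may be chosen independently, and by (F4) the supremum over them is $\sum_if(|Tx_i|)=f(s_\pi)$. $\square$

**Lemma 2.** *(i) If $(s_\pi)_{\pi\in\Pi(x)}$ is norm Cauchy for every $x\in X_+$, then $|T|$ exists, $|T|x=\lim s_\pi$ in norm, and $|T|^*=|T^*|$.*

*(ii) If $|T|$ exists, then $|T|^*=|T^*|$ if and only if $s_\pi\to|T|x$ in norm for every $x\in X_+$.*

*Proof.* (i) Put $Rx=\lim s_\pi$; as the net increases, $Rx=\sup s_\pi$. We show that $R$ is additive on $X_+$. If $\pi\in\Pi(x)$ and $\pi'\in\Pi(x')$, the concatenation lies in $\Pi(x+x')$, so $s_\pi+s_{\pi'}\le R(x+x')$; in the limit, $Rx+Rx'\le R(x+x')$. Conversely, if $(z_i)\in\Pi(x+x')$, (F2) gives $z_i=u_i+v_i$ with $(u_i)\in\Pi(x)$, $(v_i)\in\Pi(x')$, so $\sum|Tz_i|\le\sum|Tu_i|+\sum|Tv_i|\le Rx+Rx'$. Hence $R(x+x')=Rx+Rx'$. Clearly $R(\lambda x)=\lambda Rx$ for $\lambda\ge0$. So $R$ extends to a positive operator, and $Rx\ge|Tx|$ gives $R\ge\pm T$.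 If $S\ge\pm T$ and $\pi=(x_i)\in\Pi(x)$, then $Sx=\sum Sx_i\ge\sum|Tx_i|=s_\pi$, so $Sx\ge Rx$. Thus $R=|T|$. Finally, by Lemma 1, $f(|T|x)=\lim f(s_\pi)=\sup f(s_\pi)=(|T^*|f)(x)$ for $f\in Y^*_+$.

(ii) "If" is the last line again. For "only if", let $d_\pi=|T|x-s_\pi$. Since $|T|x=\sum|T|x_i\ge s_\pi$, we have $d_\pi\ge0$, and $d_\pi$ decreases along refinement. By Lemma 1 and the assumption, $f(d_\pi)\to f(|T|x)-(|T^*|f)(x)=0$ for $f\in Y^*_+$, so $d_\pi\to0$ weakly. By Mazur's theorem, given $\varepsilon>0$, some convex combination $\sum\lambda_jd_{\pi_j}$ has norm $<\varepsilon$. If $\pi$ refines all $\pi_j$, then $0\le d_\pi\le d_{\pi_j}$ for all $j$, so $0\le d_\pi\le\sum\lambda_jd_{\pi_j}$ and $\|d_\pi\|<\varepsilon$. $\square$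

**Theorem 1 read through Lemma 2.** There every $s_\pi$ lies in $c_0(L_2)$, whereas $|T|x=\varphi(x)\mathbf u$ has distance $\varphi(x)$ from $c_0(L_2)$ for $x\ge0$. So $s_\pi$ cannot converge to $|T|x$. Compactness of $|T|$ does not help: it controls the set $|T|[0,x]$, but not the elements $s_\pi$, which lie in $[0,|T|x]$.

**Finite-rank $T$.** Let $0\ne T=\sum_{j\le d}\varphi_j\otimes y_j$ and put $u=\sum|y_j|$, $I_u=C(K)$. For $t\in K$ let $\mu_t=\sum_jy_j(t)\varphi_j\in X^*$, so $(Tx)(t)=\mu_t(x)$. Then $s_\pi(t)=\sum_i|\mu_t(x_i)|$ increases, by (F6) applied to $|\mu_t|=\mu_t\vee(-\mu_t)$, to $|\mu_t|(x)$. The map $t\mapsto|\mu_t|(x)$ is continuous, because $t\mapsto\mu_t$ is norm continuous and $|\cdot|$ is continuous on $X^*$. By Dini's theorem the net $s_\pi$ converges uniformly on $K$, hence in the norm of $Y$ by (F7). So Lemma 2(i) applies: every finite-rank $T$ has a modulus and satisfies $|T|^*=|T^*|$.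

**The kind of approximation that would suffice.** Suppose that for each $\varepsilon>0$ there are a finite-rank $R$ and a positive $S\ge\pm(T-R)$ with $\|S\|\le\varepsilon$. Write $s_\pi(T),s_\pi(R)$ for the two sums. Then $|s_\pi(T)-s_\pi(R)|\le\sum_i|(T-R)x_i|\le Sx$, so for $\pi'$ refining $\pi$, $0\le s_{\pi'}(T)-s_\pi(T)\le s_{\pi'}(R)-s_\pi(R)+2Sx$, and $(s_\pi(T))$ is Cauchy. What the plan of Section 3 lacked is exactly the small dominating operator $S$.

## 6. The mesh function $m$ and the sets $F_\delta$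

Theorem 1 needed something that can be cut into many pieces of small norm without losing its order size. On $L_2[0,1]$ the functional $\varphi$ is of this kind; so is the function $1$ in $L_2$. This section measures that property.

Let $E$ be a Dedekind $\sigma$-complete Banach lattice. Then for each $y\in E$ there is a band projection onto the principal band $\{y\}^{dd}$.

**Definition.** For $y\in E_+$ put
$$m(y)=\inf\Big\{\max_k\|y_k\|:\ y=y_1+\dots+y_r,\ y_k\ge0\text{ pairwise disjoint}\Big\},$$
and call $y$ *diffuse* if $m(y)=0$.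

In $L_p[0,1]$ with $p<\infty$ the function $1$ is diffuse: cut $[0,1]$ into $N$ equal intervals, with pieces of norm $N^{-1/p}$. In $L_\infty[0,1]$, $m(1)=1$. In $\ell_2^2$, $m((1,\frac12))=1$, since the finest splitting is into $(1,0)$ and $(0,\frac12)$.

**$m$ is monotone.** Let $0\le z\le y=\sum y_k$ with disjoint $y_k\ge0$, and let $P_k$ be the projection onto $\{y_k\}^{dd}$. As $z$ lies in the band generated by $y$, $z=\sum P_kz$; and $P_kz\le P_ky=y_k$. The pieces $P_kz$ are disjoint, so
$$m(z)\le m(y)\qquad(0\le z\le y). \tag{5}$$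

**$m$ and suprema.** We claim
$$m(y\vee z)\le\max(m(y),m(z)). \tag{6}$$
Let $P$ be the projection onto $\{(y-z)^+\}^{dd}$. Then $P(y-z)=(y-z)^+$, so $Py+(I-P)z=z+(y-z)^+=y\vee z$. If $y=\sum y_k$ and $z=\sum z_l$ are disjoint splittings, then the elements $Py_k$ and $(I-P)z_l$ are pairwise disjoint, sum to $y\vee z$, and have norms at most $\|y_k\|$ and $\|z_l\|$.

**A compact space attached to $u$.** Let $0\ne u\in E_+$ and $I_u=C(K)$ as in (F7). As $E$ is Dedekind $\sigma$-complete, so is $C(K)$; then $K$ is basically disconnected, and in particular the clopen sets form a base of $K$. For clopen $A$ let $u_A\in I_u$ correspond to $\chi_A$.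

**Definition.** For $\delta>0$,
$$F_\delta=\{t\in K:\ \|u_A\|\ge\delta\text{ for every clopen }A\ni t\}.$$

The complement of $F_\delta$ is the union of the clopen $A$ with $\|u_A\|<\delta$, so $F_\delta$ is closed. It grows as $\delta$ decreases.

Two examples. In $E=\ell_2$ with $u=(2^{-i})_{i\ge1}$ we have $I_u\cong\ell_\infty=C(\beta\mathbb N)$. A point $i\in\mathbb N$ lies in $F_\delta$ iff $2^{-i}\ge\delta$. A point of $\beta\mathbb N\setminus\mathbb N$ lies in the closure of every tail $\{i\ge k\}$, whose $u_A$ has norm tending to $0$ as $k\to\infty$, so it lies in no $F_\delta$. In $E=L_2[0,1]$ with $u=1$, every point of $K$ lies, for each $k$, in the clopen set of some dyadic interval of length $2^{-k}$, whose $u_A$ has norm $2^{-k/2}$; so $F_\delta=\emptyset$ for all $\delta>0$.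

**Lemma 3.** *(a) If $t\in F_\delta$ and $h\in I_u$, then $|h(t)|\le\delta^{-1}\|h\|_E$.*

*(b) If $A$ is clopen and $A\cap F_\delta=\emptyset$, then $m(u_A)<\delta$.*

*(c) If $G\subset I_u$ is totally bounded in $E$, then $\{h|_{F_\delta}:h\in G\}$ is totally bounded in $C(F_\delta)$, hence equicontinuous.*

*Proof.* (a) Suppose $|h(t)|>a\ge0$. The open set $\{|h|>a\}$ contains a clopen $A\ni t$, so $|h|\ge au_A$ and $\|h\|\ge a\|u_A\|\ge a\delta$. Let $a\uparrow|h(t)|$.

(b) Each $t\in A$ lies in a clopen set with $\|u_{(\cdot)}\|<\delta$; intersecting it with $A$ only lowers the norm. By compactness, $A$ is covered by finitely many clopen $A_j\subset A$ with $\|u_{A_j}\|<\delta$. Replace $A_j$ by $A_j\setminus\bigcup_{i<j}A_i$. Then $u_A=\sum u_{A_j}$ is a disjoint splitting into finitely many pieces of norm $<\delta$. (If $A=\emptyset$, then $u_A=0$ and $m(u_A)=0$.)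

(c) By (a), restriction to $F_\delta$ is a linear map of norm at most $1/\delta$ from $(I_u,\|\cdot\|_E)$ to $C(F_\delta)$, so it maps totally bounded sets to totally bounded sets. By Arzelà–Ascoli these are equicontinuous. $\square$

So on $F_\delta$ norm compactness becomes uniform information about point values, and off $F_\delta$ everything has small mesh.

## 7. Domains: $X^*$ without nonzero diffuse elements

**Theorem A.** *For a Banach lattice $X$ the following are equivalent:*

1. *$X^*$ contains no nonzero diffuse element.*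
2. *For every Banach lattice $Y$, every $T\in\mathcal K^r(X,Y)$ has a modulus and $|T|^*=|T^*|$.*
3. *$|T|^*=|T^*|$ for every $T\in\mathcal K^r(X,Y_0)$ with a rank-one modulus, where $Y_0=c(L_1[0,1])$. (The same with $Y_0=\ell_\infty(L_1[0,1])$.)*

That (2) implies (3) is trivial.

### 7.1. A diffuse functional gives a counterexample: (3) ⇒ (1)

We repeat Theorem 1 with an arbitrary diffuse $\varphi$; the rows of a Hadamard matrix, applied to a fine splitting of $\varphi$, replace the Rademacher functions. A Hadamard matrix of order $N$ is an $N\times N$ matrix $H=(h_{ki})$ with entries $\pm1$ and $HH^{\mathsf T}=N\cdot I$ (so also $H^{\mathsf T}H=N\cdot I$). One exists whenever $N$ is a power of $2$; for instance $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ for $N=2$, and then tensor powers of it.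

Suppose $0<\varphi\in X^*$ is diffuse.

**Step 1: the operators $T_n$.** Fix $n$ and write $\varphi=\sum_{i=1}^M\varphi_i$ with disjoint $\varphi_i\ge0$, $\|\varphi_i\|\le8^{-n}$. Let $N\ge M$ be a power of $2$, $(h_{ki})$ an $N\times N$ Hadamard matrix, $I_1,\dots,I_N$ the intervals of length $1/N$ in $[0,1]$, and
$$\omega_k=\sum_{i\le M}h_{ki}\varphi_i,\qquad T_nx=\sum_{k\le N}\omega_k(x)\chi_{I_k}\in L_1[0,1].$$
(All of $M,N,\varphi_i,\omega_k,I_k$ depend on $n$.) By disjointness, $|\omega_k|=\sum_i|h_{ki}|\varphi_i=\varphi$.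

**Step 2: $\|T_n\|$ is small.** Since $\|T_nx\|_1=\frac1N\sum_k|\omega_k(x)|$,
$$\|T_nx\|_1=\max_{\epsilon\in\{\pm1\}^N}\sum_{i\le M}a_i^\epsilon\varphi_i(x),\qquad a_i^\epsilon=\frac1N\sum_k\epsilon_kh_{ki}.$$
Here $\sum_i(a_i^\epsilon)^2\le N^{-2}\|H^{\mathsf T}\epsilon\|_2^2=N^{-2}\cdot N\cdot\|\epsilon\|_2^2=1$, so fewer than $4^n$ indices $i$ have $|a_i^\epsilon|>2^{-n}$; and always $|a_i^\epsilon|\le1$. Let $\|x\|\le1$. The indices with $|a_i^\epsilon|\le2^{-n}$ contribute at most $2^{-n}\sum_i\varphi_i(|x|)=2^{-n}\varphi(|x|)\le2^{-n}\|\varphi\|$. The others contribute at most $4^n\cdot8^{-n}=2^{-n}$. Hence $\|T_n\|\le2^{-n}(\|\varphi\|+1)$.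

**Step 3: stacking.** Put $Tx=(T_nx)_n$ and $\mathbf u=(1,1,\dots)\in Y_0$. As $\|T_n\|\to0$, $T$ maps into $c_0(L_1)$ and is the norm limit of its finite-rank truncations, hence compact. For $x\ge0$, $|\omega_k(x)|\le\varphi(x)$, so $\pm T\le\varphi\otimes\mathbf u$, and $T=\frac12(\varphi\otimes\mathbf u+T)-\frac12(\varphi\otimes\mathbf u-T)\in\mathcal K^r(X,Y_0)$.

**Step 4: the modulus.** Let $S=(S_n)\ge\pm T$ and $|z|\le x$. By (3), $S_nx\ge T_nz$, so $\chi_{I_k}S_nx\ge\omega_k(z)\chi_{I_k}$. Taking the supremum over $|z|\le x$ and using (F6), $\chi_{I_k}S_nx\ge|\omega_k|(x)\chi_{I_k}=\varphi(x)\chi_{I_k}$. Summing over $k$, $S_nx\ge\varphi(x)1$ for all $n$. So $|T|=\varphi\otimes\mathbf u$, of rank one.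

**Step 5: the adjoints.** Let $f(y)=\lim_n\int y_n$ on $c(L_1)$, or $\mathrm{LIM}_n\int y_n$ on $\ell_\infty(L_1)$. Then $f\ge0$ vanishes on $c_0(L_1)\supset T(X)$; so $|g|\le f$ implies $T^*g=0$, and $|T^*|f=0$. But $|T|^*f=f(\mathbf u)\varphi=\varphi\ne0$. This contradicts (3), for either choice of $Y_0$.

### 7.2. No diffuse functionals: (1) ⇒ (2)

Let $T=U-V$ with $U,V\ge0$ compact, $W=U+V$, $0\ne x\in X_+$, $\varepsilon>0$, and let $B_+$ be the positive part of the unit ball of $Y^*$. We claim that there is $\pi\in\Pi(x)$ with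
$$(|T^*|f)(x)-f(s_\pi)\le\varepsilon\qquad\text{for all }f\in B_+. \tag{7}$$

*Why (7) suffices.* If $\pi'$ refines $\pi$, Lemma 1 gives $f(s_{\pi'}-s_\pi)\le(|T^*|f)(x)-f(s_\pi)\le\varepsilon$ for $f\in B_+$; as $s_{\pi'}-s_\pi\ge0$, (F1) gives $\|s_{\pi'}-s_\pi\|\le\varepsilon$. So $(s_\pi)$ is norm Cauchy, and Lemma 2(i) yields (2). (For $x=0$ there is nothing to prove.)

By Lemma 1, each single $f$ has a good $\pi$. The point of (7) is one $\pi$ for all $f$. The partition will come from a partition of the set $F_\delta$ on which the functionals $T^*g$ are nearly constant.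

Fix $\eta>0$.

**Step 1: truncate, so that all functionals live in one principal ideal.** By Schauder's theorem $W^*$ is compact, so there are $f^1,\dots,f^q\in B_+$ such that each $f\in B_+$ has $\|W^*f-W^*f^j\|\le\eta$ for some $j$. Choose $0\ne\psi\in X^*_+$ with $\psi\ge\sum_jW^*f^j$, and put $\rho_f=(W^*f-\psi)^+$. For that $j$, $\psi\ge W^*f^j$, so $\rho_f\le(W^*f-W^*f^j)^+$ and
$$\|\rho_f\|\le\eta\qquad(f\in B_+).$$
If $|g|\le f\in B_+$, then $|T^*g|\le U^*|g|+V^*|g|\le W^*f\le\psi+\rho_f$. Let $\tau(h)=(h\wedge\psi)\vee(-\psi)$. The identity $|h-\tau(h)|=(|h|-\psi)^+$ gives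
$$|T^*g-\tau(T^*g)|\le\rho_f\qquad(|g|\le f\in B_+). \tag{8}$$
Let $G=\{T^*g:\|g\|\le1\}$. It is totally bounded, since $T$, and so $T^*$, is compact. As $|\tau h-\tau h'|\le|h-h'|$, the set $\tau(G)\subset[-\psi,\psi]$ is totally bounded in $X^*$.

**Step 2: almost all mass of $x$ sits on some $F_\delta$; here hypothesis (1) enters.** Apply Section 6 with $E=X^*$, $u=\psi$, $I_\psi=C(K)$. Evaluation at $x$ is a positive functional on $C(K)$, so there is a Radon measure $\nu$ on $K$ with $h(x)=\int h\,d\nu$ for $h\in I_\psi$; in particular $\nu(K)=\psi(x)$. We claim $\nu(K\setminus F_\delta)\to0$ as $\delta\to0$.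

Otherwise, by monotonicity in $\delta$, there is $c>0$ with $\nu(K\setminus F_{1/n})\ge c$ for all $n$. The set $K\setminus F_{1/n}$ is open; inner regularity gives a compact subset of measure at least $c/2$, and finitely many clopen subsets of $K\setminus F_{1/n}$ cover it. Their union is a clopen $A_n\subset K\setminus F_{1/n}$ with $\nu(A_n)\ge c/2$. By Lemma 3(b), $m(\psi_{A_n})<1/n$.

Each $\psi_{A_n}$ has small mesh, and we combine them into one nonzero diffuse element. Let $\Theta_j=\sup_{n\ge j}\psi_{A_n}$ and $\theta_j=\bigvee_{j\le n\le M_j}\psi_{A_n}$, with $M_j$ so large that $(\Theta_j-\theta_j)(x)\le c\,2^{-j-3}$; this is possible by (F5). Let $\varphi=\inf_j\theta_j\ge0$. For $i\le r$ we have $\theta_i=\Theta_i-(\Theta_i-\theta_i)\ge\Theta_r-\sum_{j\le r}(\Theta_j-\theta_j)$, so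
$$\inf_{j\le r}\theta_j\ge\Theta_r-\sum_{j\le r}(\Theta_j-\theta_j).$$
Evaluate at $x$: $\Theta_r(x)\ge\psi_{A_r}(x)=\nu(A_r)\ge\frac c2$ and $\sum_{j\ge1}c\,2^{-j-3}=\frac c8$, so $(\inf_{j\le r}\theta_j)(x)\ge\frac c2-\frac c8$. Let $r\to\infty$; by (F5), $\varphi(x)\ge\frac{3c}8>0$. But by (5) and (6),
$$m(\varphi)\le m(\theta_j)\le\max_{j\le n\le M_j}m(\psi_{A_n})\le\frac1j\qquad\text{for all }j.$$
So $\varphi$ is a nonzero diffuse element of $X^*$, contradicting (1). The claim is proved.

**Step 3: discretize on $F_\delta$.** Choose $\delta$ with $\nu(K\setminus F_\delta)\le\eta$ and $\kappa>0$ with $\kappa\,\psi(x)\le\eta$. By Lemma 3(c), the restrictions of $\tau(G)$ to $F_\delta$ are equicontinuous. So each point of $F_\delta$ has a clopen neighborhood $B$ such that all $h\in\tau(G)$ oscillate by at most $\kappa$ on $B\cap F_\delta$. By compactness finitely many of these cover $F_\delta$; disjointify them and discard those that do not meet $F_\delta$. This gives disjoint clopen $B_1,\dots,B_p\subset K$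 covering $F_\delta$, each meeting $F_\delta$, such that every $h\in\tau(G)$ oscillates by at most $\kappa$ on each $B_i\cap F_\delta$. (If $F_\delta=\emptyset$, then $p=0$ and the sums over $i\ge1$ below are empty.) Fix $t_i\in B_i\cap F_\delta$. None of this depends on $f$.

Now let $f\in B_+$. As $|\tau(\cdot)|\le1$ on $K$, we can choose $g_i$ with $|g_i|\le f$ and
$$\tau(T^*g_i)(t_i)\ge\sup_{|g|\le f}\tau(T^*g)(t_i)-\kappa .$$
For any $g^1,\dots,g^r$ with $|g^j|\le f$ and any $t\in B_i\cap F_\delta$,
$$\max_j\tau(T^*g^j)(t)\le\max_j\tau(T^*g^j)(t_i)+\kappa\le\tau(T^*g_i)(t_i)+2\kappa\le\tau(T^*g_i)(t)+3\kappa .$$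
Integrate over $F_\delta\subset\bigcup B_i$. On $K\setminus F_\delta$ the maximum is at most $1$, which costs at most $\eta$; and replacing $\int_{B_i\cap F_\delta}\tau(T^*g_i)\,d\nu$ by $\int_{B_i}\tau(T^*g_i)\,d\nu$ for all $i$ costs at most another $\eta$ in total. So
$$\int\max_j\tau(T^*g^j)\,d\nu\le\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu+3\kappa\,\nu(K)+2\eta\le\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu+5\eta .$$
By (8), $|T^*|f=\sup_{|g|\le f}T^*g\le\sup_{|g|\le f}\tau(T^*g)+\rho_f$. By (F5), the value at $x$ of the last supremum is the supremum of $\int\max_j\tau(T^*g^j)\,d\nu$ over finite families. With $\rho_f(x)\le\eta\|x\|$,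
$$(|T^*|f)(x)\le\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu+5\eta+\eta\|x\| . \tag{9}$$

**Step 4: carry the partition $(B_i)$ back to a partition of $x$ in $X$.** Let $P_i$ ($1\le i\le p$) be the band projection of $X^*$ onto $\{\psi_{B_i}\}^{dd}$. These bands are disjoint, so $P_0=I-\sum_{i\ge1}P_i$ is a band projection too. Put $\xi_i(h)=(P_ih)(x)$ for $h\in X^*$. Then $|\xi_i(h)|\le|h|(x)$, so $\xi_i\in X^{**}$ and $\|\xi_i\|\le\|x\|$. For $h\in I_\psi$ and $i\ge1$ the function $h\chi_{B_i}$ lies in the band of $\psi_{B_i}$ and $h-h\chi_{B_i}$ is disjoint from $\psi_{B_i}$, so $P_ih=h\chi_{B_i}$ and $\xi_i(h)=\int_{B_i}h\,d\nu$.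

The tuple $(\xi_0,\dots,\xi_p)$ behaves like a partition of $x$, but it lies in the bidual. We show that it is in the weak\* closure in $(X^{**})^{p+1}$ of the convex set
$$C=\Big\{(x_0,\dots,x_p)\in X_+^{p+1}:\ \sum x_i=x\Big\}.$$
Otherwise Hahn–Banach gives $h_0,\dots,h_p\in X^*$ with
$$\sum_i\xi_i(h_i)>\sup_C\sum_ih_i(x_i)=\Big(\bigvee_jh_j\Big)(x),$$
where the equality is (F6). But $P_ih_i\le P_i\bigvee_jh_j$ and $\sum_iP_i=I$ give $\sum_i\xi_i(h_i)\le\sum_i\big(P_i\bigvee_jh_j\big)(x)=\big(\bigvee_jh_j\big)(x)$, a contradiction.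

Put $\zeta=\eta/(3(p+1)\|x\|)$ and take a finite $\zeta$-net of $G$. By the weak\* density there is $\pi=(x_0,\dots,x_p)\in C\subset\Pi(x)$ with $|h(x_i)-\xi_i(h)|\le\eta/(3(p+1))$ for all $h$ in the net and all $i$. As $\|x_i\|,\|\xi_i\|\le\|x\|$, passing from the net to $G$ adds at most $2\zeta\|x\|$, so
$$|h(x_i)-\xi_i(h)|\le\frac{\eta}{p+1}\qquad\text{for all }h\in G\text{ and all }i .$$
This $\pi$ does not depend on $f$.

**Step 5: conclude.** Let $f\in B_+$ and take the $g_i$ of Step 3. As $|g_i|\le f$, we have $\|g_i\|\le1$, so $T^*g_i\in G$. Then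
$$f(s_\pi)\ge\sum_{i=1}^pg_i(Tx_i)=\sum_{i=1}^p(T^*g_i)(x_i)\ge\sum_{i=1}^p\xi_i(T^*g_i)-\eta .$$
By (8), $\xi_i(T^*g_i)\ge\xi_i(\tau(T^*g_i))-\xi_i(\rho_f)$, and $\sum_{i\ge1}\xi_i(\rho_f)\le\rho_f(x)\le\eta\|x\|$. Therefore
$$f(s_\pi)\ge\sum_{i=1}^p\int_{B_i}\tau(T^*g_i)\,d\nu-\eta\|x\|-\eta .$$
Subtracting this from (9), $(|T^*|f)(x)-f(s_\pi)\le\eta(6+2\|x\|)$. Choosing $\eta=\varepsilon/(6+2\|x\|)$ from the start proves (7), and with it Theorem A. $\blacksquare$

### 7.3. Which familiar spaces satisfy condition (1) of Theorem A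

*AL-spaces.* If $X$ is an AL-space, then $X^*$ is an AM-space, where the norm of a disjoint sum is the maximum of the norms; so $m(\varphi)=\|\varphi\|$, and (1) holds.

*Atomic duals.* Suppose $X^*$ is atomic, and let $0<\varphi\in X^*$. There are an atom $a>0$ and $c>0$ with $a\le c\varphi$. An atom has no nontrivial disjoint splitting, so $m(a)=\|a\|$, and by (5) $m(\varphi)\ge m(a)/c=\|a\|/c>0$. So (1) holds. This covers $c_0$ and $\ell_p$, $1\le p<\infty$.

*$L_p(\mu)$, $1<p<\infty$, $\mu$ $\sigma$-finite.* Condition (1) holds iff $\mu$ is purely atomic. If it is, the dual $L_q(\mu)$ is atomic. If not, there is a nonatomic set $A$ with $0<\mu(A)<\infty$; cutting $A$ into $N$ sets of equal measure cuts $\chi_A$ into pieces of $L_q$-norm $(\mu(A)/N)^{1/q}$, so $\chi_A$ is a diffuse element of the dual.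

*$C(K)$.* Condition (1) holds iff every Radon measure on $K$ is atomic. If every Radon measure is atomic, the dual is $\ell_1(K)$, which is atomic. If not, some Radon measure has a nonzero positive nonatomic part $\lambda$; cutting it into $N$ parts of equal mass shows $m(\lambda)\le\|\lambda\|/N$ for all $N$. By Rudin and by Pełczyński–Semadeni, every Radon measure on $K$ is atomic iff $K$ is scattered.

## 8. Ranges: order bounded disjoint sequences of small mesh

In Theorem 1 the range contributed the disjoint sequence $y_n=(0,\dots,0,1,0,\dots)$ in $\ell_\infty(L_2)$: order bounded, of norm $1$, with $m(y_n)=0$. Theorem B says that among Dedekind $\sigma$-complete ranges this is essentially the only obstruction.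

**Definition.** $T:X\to Y$ is *AM-compact* if $T[-x,x]$ is relatively compact for each $x\in X_+$.

Compact operators are AM-compact. The identity of $\ell_2$ is AM-compact and not compact: the elements of an order interval have uniformly small tails. The identity of $L_2[0,1]$ is not AM-compact, since $[-1,1]$ contains the orthonormal sequence $(r_k)$.

**Theorem B.** *For a Dedekind $\sigma$-complete Banach lattice $Y$ the following are equivalent:*

1. *$(*)$ If $(y_n)\subset Y_+$ is disjoint and order bounded and $m(y_n)\to0$, then $\|y_n\|\to0$.*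
2. *For every $X$, every AM-compact $T\in\mathcal L^r(X,Y)$ has a modulus and $|T|^*=|T^*|$.*
3. *For every $X$ and every $T\in\mathcal K^r(X,Y)$ having a modulus, $|T|^*=|T^*|$.*
4. *$|T|^*=|T^*|$ for every $T\in\mathcal K^r(L_2[0,1],Y)$ having a rank-one modulus.*

(2) ⇒ (3) holds because compact operators are AM-compact, and (3) ⇒ (4) is clear.

### 8.1. A bad disjoint sequence gives a counterexample: (4) ⇒ (1)

Suppose $(*)$ fails. Passing to a subsequence, let $(y_n)$ be disjoint with $0\le y_n\le y$, $\|y_n\|\ge\varepsilon>0$ and $m(y_n)\to0$. Choose disjoint splittings $y_n=\sum_{k\le N_n}y_{n,k}$ with $0<\mu_n:=\max_k\|y_{n,k}\|\to0$.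

**Step 1: operators of small norm.** For $x\in L_2[0,1]$ put $T_nx=\sum_{k\le N_n}\langle x,r_k\rangle y_{n,k}$. Let $\|x\|\le1$ and $a_k=\langle x,r_k\rangle$, so $\sum a_k^2\le1$. Let $\theta>0$. The terms with $|a_k|\le\theta$ have a sum of modulus at most $\theta y_n\le\theta y$. At most $\theta^{-2}$ indices have $|a_k|>\theta$, and each such term has norm at most $\mu_n$. So $\|T_nx\|\le\theta\|y\|+\theta^{-2}\mu_n$. With $\theta=\mu_n^{1/3}$,
$$\|T_n\|\le\mu_n^{1/3}(\|y\|+1)\to0 .$$

**Step 2: the sum.** Pass to a subsequence with $\sum\|T_n\|<\infty$ and put $T=\sum T_n$, a norm limit of finite-rank operators, hence compact. Let $y_0=\sup y_n$, which exists by $\sigma$-completeness, and $\varphi(x)=\int x$. For $x\ge0$, by disjointness, $\pm\sum_{n\le L}T_nx\le\varphi(x)\sum_{n\le L}y_n\le\varphi(x)y_0$; let $L\to\infty$. So $\pm T\le\varphi\otimes y_0$, and $T=\frac12(\varphi\otimes y_0+T)-\frac12(\varphi\otimes y_0-T)\in\mathcal K^r(L_2[0,1],Y)$.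

**Step 3: the modulus is $\varphi\otimes y_0$.** Let $S\ge\pm T$ and $x\ge0$. Fix $n,k$, let $P$ be the band projection onto $\{y_{n,k}\}^{dd}$, and put $z=xr_k$, so $|z|=x$. Since $P$ is norm continuous and kills every $y_{n',k'}$ with $(n',k')\ne(n,k)$, we have $PTz=\langle xr_k,r_k\rangle y_{n,k}=\varphi(x)y_{n,k}$. By (3), $Sx\ge PSx\ge PTz=\varphi(x)y_{n,k}$. For fixed $n$ the supremum over $k$ of the disjoint $y_{n,k}$ is $y_n$, and $\sup_ny_n=y_0$. So $Sx\ge\varphi(x)y_0$, and $|T|=\varphi\otimes y_0$, of rank one.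

**Step 4: a functional that vanishes on the range.** Let $J$ be the closed ideal generated by $(y_n)$; then $T(X)\subset J$, where $X=L_2[0,1]$. We show $y_0\notin J$. If $z$ lies in the ideal generated by $y_1,\dots,y_L$, let $Q$ be the projection onto $\{y_{L+1}\}^{dd}$. Then $Qz=0$ and $Qy_0\ge Qy_{L+1}=y_{L+1}$, so $|y_0-z|\ge Q|y_0-z|=|Qy_0-Qz|\ge y_{L+1}$ and $\|y_0-z\|\ge\varepsilon$. Such $z$ are dense in $J$, so $y_0\notin J$. Hence the Banach lattice $Y/J$ has a positive functional not vanishing at the class of $y_0$. Composed with the quotient map, which is a lattice homomorphism, it gives $f\in Y^*_+$ with $f|_J=0$ and $f(y_0)>0$.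

If $|g|\le f$ and $w\in J$, then $|g(w)|\le f(|w|)=0$; so $T^*g=0$, and $|T^*|f=0$. But $|T|^*f=f(y_0)\varphi\ne0$, contradicting (4).

### 8.2. Making clopen sets of bounded multiplicity disjoint

The proof of (1) ⇒ (2) produces functions that overlap boundedly often, while $(*)$ speaks about disjoint sequences. The next lemma bridges this.

**Lemma 4.** *Let $0\ne u\in Y_+$, $I_u=C(K)$, and let $(C_n)$ be clopen subsets of $K$ with $\inf_n\|u_{C_n}\|>0$ such that each point of $K$ lies in at most $p$ of them. Then there are $n_1<n_2<\cdots$ and disjoint clopen $D_j\subset C_{n_j}$ with $\inf_j\|u_{D_j}\|>0$.*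

*Proof.* Induction on $p$. If $p=1$, the $C_n$ are already disjoint. Let $p>1$.

*Case A: for some $k$ and $c>0$, $\|u_{C_n\cap C_k}\|\ge c$ for infinitely many $n\ne k$.* A point in $r$ of these sets $C_n\cap C_k$ lies in $r$ sets $C_n$ and also in $C_k$, so $r+1\le p$. Thus these sets have multiplicity at most $p-1$, and the induction hypothesis applies to them.

*Case B: for each $k$, $\|u_{C_n\cap C_k}\|\to0$ as $n\to\infty$.* This is the negation of Case A. Let $\alpha=\inf\|u_{C_n}\|$. Choose inductively $n_1<n_2<\cdots$ with $\sum_{i<j}\|u_{C_{n_j}\cap C_{n_i}}\|\le\alpha/2$ for each $j$, and put $D_j=C_{n_j}\setminus\bigcup_{i<j}C_{n_i}$. These are disjoint, and $u_{C_{n_j}}\le u_{D_j}+\sum_{i<j}u_{C_{n_j}\cap C_{n_i}}$ gives $\|u_{D_j}\|\ge\alpha/2$. $\square$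

### 8.3. The Cauchy property from $(*)$: (1) ⇒ (2)

Let $T=U-V$ ($U,V\ge0$) be AM-compact. By Lemma 2(i) it suffices that $(s_\pi)_{\pi\in\Pi(x)}$ is norm Cauchy for each $x\in X_+$. Suppose it is not, for some $x$.

**Step 1: infinitely many large increments inside one order interval.** As the net is not Cauchy, there is $\varepsilon>0$ such that above each $\pi$ there are two partitions whose sums are at distance at least $2\varepsilon$; one of the two sums is at distance at least $\varepsilon$ from $s_\pi$. Iterating, we get successive refinements $\pi_1\le\pi_2\le\cdots$ with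
$$w_n:=s_{\pi_{n+1}}-s_{\pi_n}\ge0,\qquad\|w_n\|\ge\varepsilon .$$
Let $u=(U+V)x$. Since $|Tz|\le(U+V)|z|$, we have $s_\pi\le u$ and $T[-x,x]\subset[-u,u]$. Also $\sum_{n\le L}w_n=s_{\pi_{L+1}}-s_{\pi_1}\le u$ for all $L$, and $u\ne0$ since $w_n\neq0$. Work in $I_u=C(K)$; then $\sum_nw_n\le1$ pointwise on $K$.

**Step 2: replace the increments by clopen sets.** Let $\eta=\varepsilon/(4\|u\|)$. The compact set $\{w_n\ge2\eta\}$ lies in the open set $\{w_n>\eta\}$, so there is a clopen $C_n$ with $\{w_n\ge2\eta\}\subset C_n\subset\{w_n>\eta\}$. As $w_n\le1$, we have $w_n\le\chi_{C_n}+2\eta$, that is, $w_n\le u_{C_n}+2\eta u$ in $Y$. Hence $\|u_{C_n}\|\ge\varepsilon-2\eta\|u\|=\varepsilon/2$. If $t$ lies in $r$ of the $C_n$, then $r\eta\le\sum_nw_n(t)\le1$; so the multiplicity is at most $1/\eta$.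

**Step 3: use $(*)$.** Lemma 4 gives disjoint clopen $D_j\subset C_{n_j}$ with $\inf\|u_{D_j}\|>0$. The sequence $(u_{D_j})$ is disjoint, bounded by $u$, and not norm null. By $(*)$, $m(u_{D_j})\not\to0$: there are $\delta>0$ and infinitely many $j$ with $m(u_{D_j})\ge\delta$. Keep only these $j$. By Lemma 3(b), $D_j\cap F_\delta\ne\emptyset$; choose $t_j\in D_j\cap F_\delta$. As $D_j\subset C_{n_j}$,
$$w_{n_j}(t_j)>\eta .$$

**Step 4: use compactness on $F_\delta$.** The set $T[-x,x]\subset I_u$ is totally bounded in $Y$. By Lemma 3(c) and compactness, $F_\delta$ is a finite union of nonempty sets $F^1,\dots,F^q$ on each of which every $Tz$, $|z|\le x$, oscillates by at most $\eta/4$. For $\pi=(x_i)\in\Pi(x)$ and $t\in K$,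
$$s_\pi(t)=\sum_i|(Tx_i)(t)|=\max_{\pm}\Big(T\big(\sum_i\pm x_i\big)\Big)(t),\qquad\Big|\sum_i\pm x_i\Big|\le x .$$
A maximum of finitely many functions that oscillate by at most $\eta/4$ on $F^l$ oscillates by at most $\eta/4$ there. So every $s_\pi$ oscillates by at most $\eta/4$ on each $F^l$, and every $w_n$ by at most $\eta/2$.

**Step 5: contradiction at one point.** Some $F^l$ contains $t_j$ for infinitely many $j$. Fix $t^*\in F^l$. For these $j$, $w_{n_j}(t^*)\ge w_{n_j}(t_j)-\eta/2\ge\eta/2$. This contradicts $\sum_nw_n(t^*)\le1$. Theorem B is proved. $\blacksquare$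

### 8.4. Which familiar ranges satisfy $(*)$

*Order continuous norm.* Order bounded disjoint sequences are then norm null, so $(*)$ holds.

*Dedekind $\sigma$-complete AM-spaces.* Here $m(y)=\|y\|$, so $(*)$ holds.

*$\ell_\infty(L_p[0,1])$, $1\le p<\infty$.* $(*)$ fails: let $y_n$ be the sequence with the function $1$ in place $n$ and $0$ elsewhere. These elements are disjoint, bounded by $(1,1,\dots)$, and of norm $1$; and $m(y_n)=0$, by cutting $[0,1]$ into $N$ equal intervals.

*Weak-$L_p[0,1]$, $1<p<\infty$.* $(*)$ fails. Use the quasi-norm $\sup_ss^{1/p}y^*(s)$, with $y^*$ the decreasing rearrangement; it is equivalent to a lattice norm. Let $y_n(t)=t^{-1/p}\chi_{(2^{-n-1},2^{-n}]}(t)$. These are disjoint and bounded by $t^{-1/p}$. Since $y_n^*(s)=(2^{-n-1}+s)^{-1/p}$ for $s<2^{-n-1}$, letting $s\to2^{-n-1}$ shows that the quasi-norm of $y_n$ is at least $2^{-1/p}$. Split the support into $N$ intervals of equal length $\ell=2^{-n-1}/N$. The piece on $(a,a+\ell]$, with $a\ge2^{-n-1}$, has quasi-norm at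 most $\big(\ell/(a+\ell)\big)^{1/p}\le N^{-1/p}$. So $m(y_n)=0$.

## 9. AM-compactness passes to $|T|$ when $|T|^*=|T^*|$

Lemma 2 has one more consequence: equality transfers compactness from $T$ to $|T|$.

**Supplement.** *If $T$ is AM-compact, $|T|$ exists and $|T|^*=|T^*|$, then $|T|$ is AM-compact.*

*Proof.* Let $x\in X_+$ and $\varepsilon>0$. By Lemma 2(ii) there is $(x_i)\in\Pi(x)$ with $\big\||T|x-\sum|Tx_i|\big\|<\varepsilon$. Let $0\le z\le x$. By (F2), applied to $z+(x-z)=\sum x_i$, write $z=\sum z_i$ with $0\le z_i\le x_i$. From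
$$|T|(x_i-z_i)\ge|T(x_i-z_i)|\ge|Tx_i|-|Tz_i|,$$
summed over $i$, and from $|T|z_i\ge|Tz_i|$, we get
$$0\le|T|z-\sum_i|Tz_i|\le|T|x-\sum_i|Tx_i| .$$
So $|T|[0,x]$ lies within $\varepsilon$ of the set $\{\sum_i|Tz_i|:0\le z_i\le x_i\}$. That set is relatively compact, being the image under the continuous map $(v_i)\mapsto\sum|v_i|$ of the product of the relatively compact sets $T[0,x_i]$. As $\varepsilon$ was arbitrary, $|T|[0,x]$ is totally bounded, and so is $|T|[-x,x]\subset|T|[0,x]-|T|[0,x]$. $\square$

The converse fails: in Theorem 1, $T$ is compact, $|T|$ exists and is AM-compact, in fact of rank one, and still $|T|^*\ne|T^*|$.
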